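# Log-concave pieces of a Gaussian measure, and compact convex sets for Gaussian Radon measures

## 1. A log-concave piece of a Gaussian is a midpoint of two Gaussians

Write $\gamma_n$ for the standard Gaussian measure on $\mathbb R^n$ and $G$ for a random vector with law $\gamma_n$. The proof turns on the following decomposition. A function $h>0$ is called *log-concave* if $\log h$ is concave.

**Lemma 1 (midpoint decomposition).** Let $h>0$ be a $C^\infty$ function on $\mathbb R^n$, bounded together with all its derivatives, with $|\nabla h|\le c\,h$ for some constant $c$, with $\log h$ concave and $\int h\,d\gamma_n=1$. Let $x=\int y\,h(y)\,d\gamma_n(y)$ be the barycenter of $h\gamma_n$. Then on some probability space there are random vectors $Y\sim h\gamma_n$ and $W^+,W^-\sim\gamma_n$ with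
$$Y=x+\tfrac12\,(W^++W^-).\tag{1}$$

The vectors $W^+$ and $W^-$ are not independent in general. Here are cases where (1) can be written by hand; the first two densities need not satisfy the boundedness conditions, but the identity itself is visible.

* If $h(y)=e^{\langle a,y\rangle-|a|^2/2}$, then $h\gamma_n$ is the law of $a+G$. So $x=a$, and $W^+=W^-=G$ works.
* Let $n=1$ and let $h$ be proportional to $e^{-sy^2/2}$ with $s\ge 0$. Then $Y$ has law $N(0,\sigma^2)$ with $\sigma^2=1/(1+s)\in(0,1]$. Take independent standard normals $g,g'$ and put $Y=\sigma g$, $W^\pm=\sigma g\pm\sqrt{1-\sigma^2}\,g'$. Each $W^\pm$ is standard normal, since $\sigma^2+(1-\sigma^2)=1$, and their average is $\sigma g=Y$.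
* Log-concavity cannot simply be dropped. Let $n=1$ and let $Y$ have the law of $G$ conditioned on $2\le|G|\le3$. Its barycenter is $0$ and $\mathbb E|Y|\ge2$, while any two standard normals satisfy $\mathbb E\,\big|\tfrac12(W^++W^-)\big|\le\mathbb E|G|=\sqrt{2/\pi}<1$. So (1) is impossible for this law.

The second example contains the mechanism of the general proof: $Y$ fluctuates less than a standard Gaussian, and one tops up the missing fluctuation with independent noise in two opposite ways, which cancel in the average.

What is (1) for? Put $\widetilde W=-W^-$, which again has law $\gamma_n$. Then (1) reads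
$$x=Y+\tfrac12\widetilde W-\tfrac12W^+.\tag{2}$$
So let $A\subset\mathbb R^n$ be a set of large Gaussian measure. If $Y,\widetilde W,W^+$ lie in $A$ *simultaneously* with positive probability, then the deterministic point $x$ lies in $A+\frac12A-\frac12A$. By the union bound it suffices that
$$\mathbb P(Y\notin A)+2\,\gamma_n(\mathbb R^n\setminus A)<1 .\tag{3}$$
Thus (2) is a device that certifies membership in $A+\frac12A-\frac12A$. We shall use it to find large convex sets inside $A+\frac12A-\frac12A$, with bounds that do not depend on $n$, and from there to find compact convex sets of large measure in infinite dimensions.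

## 2. Gaussian Radon measures and convex-tightness

Throughout, $X$ is a Hausdorff locally convex real topological vector space and $X^*$ its topological dual.

**Definitions.** A Borel probability measure $\mu$ on $X$ is *Radon* if $\mu(B)=\sup\{\mu(K):K\subset B,\ K\text{ compact}\}$ for every Borel $B\subset X$. A Borel probability measure $\gamma$ on $X$ is *Gaussian* if every $x^*\in X^*$, as a random variable on $(X,\gamma)$, has a (possibly degenerate) Gaussian distribution on $\mathbb R$. A Borel probability measure $\mu$ on a Hausdorff topological vector space $X$ is *convex-tight* if for every $\varepsilon>0$ there is a compact convex $K\subset X$ with $\mu(K)>1-\varepsilon$.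

The question, posed as an open problem, has as its source "Probability Measures With Big Kernels" (http://emis.icm.edu.pl/journals/GMJ/vol8/v8n2-12.pdf): is every Gaussian Radon measure on every locally convex space convex-tight? Radon gives compact sets of measure close to $1$. The question is whether for a Gaussian measure these can be taken convex as well. The answer is yes, in a quantitative form.

**Theorem 1.** Let $X$ be a Hausdorff locally convex space, $\gamma$ a Gaussian Radon measure on $X$, and $K\subset X$ compact with $\gamma(K)\ge1-\varepsilon$, where $0\le\varepsilon<1/3$. Then the compact set $B=K+\frac12K-\frac12K$ contains a compact convex set $C$ with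
$$\gamma(C)\ \ge\ 1-\frac{\varepsilon}{1-2\varepsilon}.$$

Consequently every Gaussian Radon measure on every Hausdorff locally convex space is convex-tight. Indeed, given $\varepsilon_0>0$, choose $\varepsilon\in(0,1/3)$ with $\varepsilon/(1-2\varepsilon)<\varepsilon_0$. Since $\gamma$ is Radon, there is a compact $K$ with $\gamma(K)\ge1-\varepsilon$, and Theorem 1 gives a compact convex $C$ with $\gamma(C)>1-\varepsilon_0$. Note that $\gamma$ is not assumed centered.

**The complete case.** In $\mathbb R^d$ the convex hull of a compact set is compact, and in a Banach space the closed convex hull of a compact set is compact. So there *every* Radon probability measure is convex-tight: replace $K$ by its closed convex hull. This is the first thing to try in general, and completeness is where it stops. Let $X=c_{00}$ be the space of finitely supported sequences with the $\ell^2$ norm, and $K=\{0\}\cup\{e_n/n:n\ge1\}$, which is compact. The points $z_k=\sum_{n\le k}2^{-n}e_n/n$ lie in the convex hull of $K$ (put the remaining mass $2^{-k}$ on $0$). In $\ell^2$ they converge to a sequence with infinite support. So no subsequence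 of $(z_k)$ converges in $X$, and the closed convex hull of $K$ in $X$ is not compact.

**An incomplete space, by hand.** Let $X=\{x\in\mathbb R^{\mathbb N}:\sum_n x_n^2/n^2<\infty\}$ with the topology of coordinatewise convergence. It contains $c_{00}$, so it is dense in $\mathbb R^{\mathbb N}$, and it is not all of $\mathbb R^{\mathbb N}$; hence $X$ is not complete. Let $\gamma$ be the law of a sequence $(g_n)$ of independent standard normals. Since $\mathbb E\sum_n g_n^2/n^2=\pi^2/6$, this law lives on $X$. It is Gaussian, because continuous functionals depend on finitely many coordinates. It is Radon, because Borel probability measures on the Polish space $\mathbb R^{\mathbb N}$ are Radon and $X$ is a Borel subset. The set $C_R=\{x:\sum_n x_n^2/n^2\le R\}$ is convex. It is compact: it is closed in $\mathbb R^{\mathbb N}$ (test finite partial sums) and each coordinate is bounded on it. By Markov's inequality $\gamma(C_R)\ge1-\pi^2/(6R)$. So this $\gamma$ is convex-tight, but we found the convex sets by inspection and not from a given compact $K$.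

**Gaussianity has to be used.** Let $f(t)=1_{[0,t]}\in L^2[0,1]$, let $X=\operatorname{span}\{f(t):0\le t\le1\}$ with the $L^2$ norm, and let $\mu$ be the law of $f(U)$ with $U$ uniform on $[0,1]$. As $\|f(t)-f(s)\|=|t-s|^{1/2}$, the map $f$ is continuous. So $\mu$ is Radon: for Borel $B\subset X$ pick a compact $L\subset f^{-1}(B)$ of almost the same Lebesgue measure, and then $f(L)\subset B$ is compact with $\mu(f(L))\ge|L|$. Suppose $C\subset X$ is compact convex with $\mu(C)>0$. Then $\{t:f(t)\in C\}$ is infinite, so it contains a strictly monotone sequence $(t_n)$. The set $C$ is compact, hence closed in $L^2[0,1]$, and it is convex. The convex combinations $(1-2^{-k})^{-1}\sum_{n\le k}2^{-n}f(t_n)\in C$ converge, so $\sum_n2^{-n}1_{[0,t_n]}\in C\subset X$. But this function takes different constant values on the infinitely many intervals between consecutive $t_n$, while every element of $X$ takes finitely many values almost everywhere. This contradiction shows $\mu(C)=0$ for every compact convex $C$. So a Radon measure on a normed space can fail to be convex-tight as badly as possible.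

## 3. Reduction to dimension-free convex sets, and why single points do not suffice

In infinite dimensions we see $K$ through finitely many functionals at a time, that is, through its images in $\mathbb R^d$ with $d$ unbounded. What is needed there is a statement in which $d$ does not appear.

**Theorem 2.** Let $\gamma$ be a Gaussian measure on $\mathbb R^d$ (possibly degenerate or non-centered), and $A\subset\mathbb R^d$ compact with $\gamma(A)\ge1-\varepsilon$, $0\le\varepsilon<1/3$. Then $A+\frac12A-\frac12A$ contains a closed convex set $D$ with $\gamma(D)\ge1-\frac{\varepsilon}{1-2\varepsilon}$.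

From now on $\delta=\varepsilon/(1-2\varepsilon)$. Since $\varepsilon<1/3$ we have $\varepsilon<1-2\varepsilon$, so $\delta\in[0,1)$.

Some sum of copies of $A$ is needed. Let $A\subset\mathbb R$ be $[-R,R]$ with tiny open intervals around the points of $s\mathbb Z$ removed. With $R$ large and the intervals short enough, $\gamma_1(A)\ge1-\varepsilon$ for a given $\varepsilon>0$. Yet a convex subset of $A$ is an interval of length at most $s$, with measure at most $s/\sqrt{2\pi}$, where $s$ is as small as we like.

**The origin.** For $\gamma=\gamma_n$ the origin always lies in $B=A+\frac12A-\frac12A$. Indeed $\mathbb P(G\in A\text{ and }-G\in A)\ge1-2\varepsilon>0$, and $0=G+\frac12(-G)-\frac12G$. This is (2) with $h=1$.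

**Other points, one at a time.** The natural next step is the tilted density of Section 1: for $x\in\mathbb R^d$ take $Y=x+G$, $W^+=W^-=G$. By (3), $x\in B$ as soon as $\mathbb P(x+G\notin A)<1-2\varepsilon$. The law of $x+G$ has density $e^{\langle x,y\rangle-|x|^2/2}$ with respect to $\gamma_d$, so by Cauchy–Schwarz
$$\mathbb P(x+G\notin A)=\mathbb E\big[1_{G\notin A}\,e^{\langle x,G\rangle-|x|^2/2}\big]\le\sqrt\varepsilon\,\big(\mathbb E\,e^{2\langle x,G\rangle-|x|^2}\big)^{1/2}=\sqrt\varepsilon\,e^{|x|^2/2}.$$
For $0<\varepsilon<1/4$ this proves that $B$ contains the ball $\{|x|^2<2\log\frac{1-2\varepsilon}{\sqrt\varepsilon}\}$ in every dimension. The radius tends to infinity as $\varepsilon\to0$, so in dimension $1$, or in any fixed dimension, this ball does the job qualitatively.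

But the radius is independent of $d$, while $|G|$ is close to $\sqrt d$ with high probability. So the measure of this ball tends to $0$ as $d\to\infty$. The loss is not only in Cauchy–Schwarz. Fix $0<\varepsilon<1/3$ and take $A=\{|y|\le1.1\sqrt d\}$. (This $A$ is itself convex; the point is what the method sees.) The variable $|G|^2$ has mean $d$ and variance $2d$, so by Chebyshev $\gamma_d(A)\ge1-\varepsilon$ for large $d$, and $\gamma_d(|x|^2\ge0.9\,d)\to1$. For $|x|^2=sd$ with $s\ge0.9$, the variable $|x+G|^2$ has mean $(1+s)d$ and variance $(2+4s)d$, so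
$$\mathbb P(x+G\in A)=\mathbb P(|x+G|^2\le1.21\,d)\le\frac{2+4s}{(s-0.21)^2\,d}\le\frac{12}{d},$$
because the fraction decreases in $s>0.21$ and is below $12/d$ at $s=0.9$. For large $d$ this is less than $2\varepsilon$, and the certificate $\mathbb P(x+G\notin A)<1-2\varepsilon$ fails for almost all $x$. A full Gaussian displaced by a typical $x$ is essentially singular to $\gamma_d$.

**A mixture of points instead.** The way around this is to test a *random* point $x_I$ outside $B$. Suppose that finitely many points $x_i\notin B$ come with densities $h_i$ having barycenters $x_i$, and that a mixture of the laws $h_i\gamma_n$ has density at most $1/m$ with respect to $\gamma_n$. Then the mixed $Y$ satisfies $\mathbb P(Y\notin A)\le\varepsilon/m$, with no dimension in sight, and (3) holds if $\varepsilon/m+2\varepsilon<1$. Such a family is a way to cut part of the Gaussian into pieces with prescribed barycenters, and to apply Lemma 1 the pieces must be log-concave. Section 4 shows that if $B$ contains no large convex set, the masses and barycenters of such a family are available in a dual sense. Section 5 builds the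 log-concave pieces. Section 6 proves Lemma 1. Section 7 assembles Theorem 2, and Section 8 passes to $X$.

Throughout, a *convex function* is a finite-valued convex function on $\mathbb R^n$, hence continuous, and $n\ge1$.

## 4. Convex functions that are large at given points

A convex set inside $B$ can be produced from a convex function: if $F\ge0$ is convex, $F\ge1$ outside $B$ and $\mathbb EF(G)\le\delta$, then $\{F<1\}$ is convex, lies in $B$, and has measure at least $1-\delta$ by Markov's inequality. So we ask how small $\mathbb EF(G)$ can be, first when $F\ge1$ is required only at finitely many points. The next lemma describes the obstruction.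

We use weak separation in $\mathbb R^N$: if $\mathcal D\subset\mathbb R^N$ is non-empty and convex (closed or not) and $p\notin\mathcal D$, there is $w\ne0$ with $w\cdot a\le w\cdot p$ for all $a\in\mathcal D$.

**Lemma 2 (duality).** Let $x_1,\dots,x_N\in\mathbb R^n$ and
$$c=\inf\{\mathbb EF(G):\ F:\mathbb R^n\to[0,\infty)\text{ convex},\ F(x_i)\ge1\ \text{for all }i\}\le1.$$
If $c>0$, there are $w_i\ge0$ with $\sum_iw_i=c$ and
$$\sum_iw_iF(x_i)\le\mathbb EF(G)\quad\text{for all convex }F\ge0.\tag{4}$$

**Proof.** The bound $c\le1$ comes from $F=1$.

**Step 1: a convex set that misses a point.** The aim is to express the definition of $c$ as a point lying outside a convex set. Let $\mathcal D$ be the set of $a\in\mathbb R^N$ for which there is a convex $F\ge0$ with $\mathbb EF(G)<c$ and $a_i\le F(x_i)$ for all $i$. It is convex: if $F,F'$ are admissible for $a,a'$, then $\lambda F+(1-\lambda)F'$ is admissible for $\lambda a+(1-\lambda)a'$. It contains $(-\infty,0]^N$, by $F=0$ and $c>0$. It does not contain $(1,\dots,1)$, since a convex $F\ge0$ with $F(x_i)\ge1$ for all $i$ has $\mathbb EF(G)\ge c$.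

**Step 2: separation gives the weights.** By weak separation there is $w\ne0$ with $w\cdot a\le\sum_iw_i$ for all $a\in\mathcal D$. Taking $a\in(-\infty,0]^N$ with one coordinate tending to $-\infty$ and the others $0$ shows $w_i\ge0$. As $w\neq0$, $\sum_iw_i>0$, and we may scale so that $\sum_iw_i=c$. If $F\ge0$ is convex with $\mathbb EF(G)<c$, then $(F(x_1),\dots,F(x_N))\in\mathcal D$, so $\sum_iw_iF(x_i)\le c$.

**Step 3: homogeneity removes the restriction $\mathbb EF(G)<c$.** If $\mathbb EF(G)=\infty$, (4) is trivial. If $\mathbb EF(G)=0$, then $F=0$ almost everywhere, so $F\equiv0$ by continuity, and (4) holds. If $0<\mathbb EF(G)<\infty$, apply Step 2 to $tF$ with $0<t<c/\mathbb EF(G)$ to get $t\sum_iw_iF(x_i)\le c$, and let $t\uparrow c/\mathbb EF(G)$. $\square$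

For one point $x_1=0$ Jensen's inequality gives $F(0)\le\mathbb EF(G)$. So $c=1$ and $w_1=1$.

## 5. A partition of unity into log-concave pieces with prescribed masses and barycenters

Inequality (4) says that the measure $\sum_iw_i\delta_{x_i}$ is dominated by $\gamma_n$ on non-negative convex functions. We now turn it into actual pieces $p_i$ of $\gamma_n$, of mass nearly $w_i$ and barycenter $x_i$. There can be many such pieces; the functional below selects log-concave ones.

**Lemma 3.** Let $x_1,\dots,x_N\in\mathbb R^n$, $w_i>0$, and suppose that (4) holds. Let $0<\eta<1$ and $w_i'=(1-\eta)w_i$. Then there are affine functions $l_1,\dots,l_N$ on $\mathbb R^n$ such that, with $L=\log\big(1+\sum_je^{l_j}\big)$ and $p_i=e^{l_i-L}$,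
$$\mathbb E\,p_i(G)=w_i',\qquad\mathbb E[G\,p_i(G)]=w_i'x_i\qquad(1\le i\le N).\tag{5}$$

**Proof.** Let $V$ be the space of $N$-tuples $l=(l_1,\dots,l_N)$ of affine functions, so $V\cong\mathbb R^{N(n+1)}$, and let
$$J(l)=\mathbb E\log\Big(1+\sum_ie^{l_i(G)}\Big)-\sum_iw_i'\,l_i(x_i),\qquad l\in V.$$
The conditions (5) will be the equations for a critical point of $J$.

**Step 1: $J$ is finite, convex, and differentiable in every direction.** This lets us read off the equations at a minimizer. Finiteness follows from
$$0\le\log\Big(1+\sum_ie^{l_i}\Big)\le\log(N+1)+\max(0,l_1,\dots,l_N),$$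
since affine functions are integrable. Convexity holds because the log-sum-exp function is convex and the second term of $J$ is linear; a finite convex function on $V$ is continuous. The derivative of $\log(1+\sum_ie^{l_i})$ in the direction $(m_1,\dots,m_N)\in V$ is $\sum_ip_im_i$. Since $0<p_i<1$, it is bounded by the integrable function $\sum_i|m_i|$, whatever $l$ is. By dominated convergence $J$ has the two-sided directional derivative
$$\mathbb E\sum_ip_i(G)m_i(G)-\sum_iw_i'm_i(x_i).$$

**Step 2: a homogeneous lower bound.** To see that $J$ has a minimizer, compare it with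
$$J_0(l)=\mathbb E\max(0,l_1,\dots,l_N)(G)-\sum_iw_i'\,l_i(x_i).$$
Clearly $J\ge J_0$, and $J_0$ is continuous and positively homogeneous. We claim that $J_0(l)>0$ for $l\ne0$. Put $F=\max(0,l_1,\dots,l_N)$, a convex function with $F\ge0$. By (4),
$$\sum_iw_i'l_i(x_i)\le(1-\eta)\sum_iw_iF(x_i)\le(1-\eta)\,\mathbb EF(G),$$
so $J_0(l)\ge\eta\,\mathbb EF(G)$. If $\mathbb EF(G)>0$ we are done. If $\mathbb EF(G)=0$, then $F\equiv0$ by continuity, so every $l_i\le0$ on $\mathbb R^n$. An affine function bounded above is constant, so $l_i=c_i\le0$, and the $c_i$ are not all $0$. Then $J_0(l)=-\sum_iw_i'c_i>0$, because all $w_i'>0$.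

**Step 3: a minimizer and its equations.** By compactness of the unit sphere of $V$ there is $\kappa>0$ with $J(l)\ge J_0(l)\ge\kappa\|l\|$. So the continuous function $J$ is coercive and attains its minimum at some $l$. There the derivative vanishes in every direction. In the direction that adds an affine function $m$ to $l_i$ and leaves the other components fixed, this says
$$\mathbb E[p_i(G)\,m(G)]=w_i'\,m(x_i).$$
The choices $m=1$ and $m=$ a coordinate function give (5). $\square$

The two ingredients of the proof have separate roles. The factor $1-\eta$ provides strict positivity in Step 2. The logarithm moves the minimizer: $J_0$ itself is minimized only at $l=0$, where it carries no information about the pieces. In the smallest example, $N=1$, $x_1=0$, $w_1=1$, the constant $l_1=\log\frac{1-\eta}\eta$ gives $p_1=1-\eta$, and (5) holds.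

**Properties of the pieces.** Lemma 1 will be applied to the $p_i$, so we check its hypotheses now. Put $p_0=e^{-L}$, $\theta_j=\nabla l_j$ for $j\ge1$ and $\theta_0=0$. Then $p_j>0$ and $\sum_{j=0}^Np_j=1$. Since $\nabla L=\sum_{j=0}^Np_j\theta_j$,
$$\nabla p_i=p_i\Big(\theta_i-\sum_{j=0}^Np_j\theta_j\Big),\qquad\text{so}\qquad|\nabla p_i|\le2\max_j|\theta_j|\;p_i.$$
Iterating this formula, every derivative of $p_i$ is a polynomial in $p_0,\dots,p_N$, hence bounded. Finally $\log p_i=l_i-L$ is concave, because $L$ is convex (log-sum-exp of affine functions). By (5), the function $h_i=p_i/w_i'$ satisfies all hypotheses of Lemma 1, and the barycenter of $h_i\gamma_n$ is $x_i$.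

## 6. Topping up the volatility: proof of the midpoint decomposition

We now prove Lemma 1. The plan is to realize $Y\sim h\gamma_n$ as the end point of a martingale that starts at $x$ and is driven by a Brownian motion with matrix volatility $\sigma_t$, and to show $0\le\sigma_t\le I$. Log-concavity gives the upper bound. Then, as in the second example of Section 1, independent noise of volatility $\pm(I-\sigma_t^2)^{1/2}$ fills the volatility up to $I$.

The tools are these. **Prékopa's theorem**: if $f(y,z)\ge0$ is log-concave on $\mathbb R^n\times\mathbb R^n$, then $y\mapsto\int f(y,z)\,dz$ is log-concave. **Girsanov's theorem**: if $Z$ is a positive martingale on $[0,1]$ with $Z_0=1$ and $dZ_t=Z_tv_t\cdot d\beta_t$, $v$ bounded, then under $dQ=Z_1\,d\mathbb P$ the process $\beta_t-\int_0^tv_s\,ds$ is a Brownian motion. **Lévy's characterization**: an $\mathbb R^n$-valued continuous local martingale started at $0$ with matrix bracket $tI$ is a Brownian motion.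

Let $\beta$ be an $n$-dimensional Brownian motion on $[0,1]$ started at $0$, with augmented filtration $(\mathcal F_t)$ and underlying measure $\mathbb P$. For $\tau\ge0$ put $P_\tau f(y)=\mathbb Ef(y+\sqrt\tau\,G)$, and for $t\le1$ put
$$g(t,y)=P_{1-t}h(y),\qquad u=\log g .$$

**Step 1: regularity up to $t=1$, and the equations for $u$.** This step justifies Itô's formula for $g$ and $\nabla u$. Let $f\in C^\infty$ have bounded derivatives of all orders (order $0$ included). By dominated convergence $(\tau,y)\mapsto P_\tau f(y)$ is continuous on $[0,\infty)\times\mathbb R^n$, and $\partial^\alpha P_\tau f=P_\tau\partial^\alpha f$. Taking expectations in Itô's formula for $f$ along a Brownian motion started at $y$ gives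
$$P_\tau f=f+\tfrac12\int_0^\tau P_s\Delta f\,ds,$$
so $\partial_\tau P_\tau f=\frac12P_\tau\Delta f$ (one-sided at $\tau=0$), as $s\mapsto P_s\Delta f(y)$ is continuous. Iterating, $\partial_\tau^k\partial^\alpha P_\tau f=P_\tau\big((\frac12\Delta)^k\partial^\alpha f\big)$ is continuous. So all mixed derivatives of $g$ exist and are continuous on $(-\infty,1]\times\mathbb R^n$, and $\partial_tg=-\frac12\Delta g$. Since $h>0$ we have $g>0$, and $u$ has the same regularity. From $\Delta g/g=\Delta u+|\nabla u|^2$,
$$\partial_tu=-\tfrac12\big(\Delta u+|\nabla u|^2\big),\qquad\partial_t\nabla u=-\tfrac12\Delta\nabla u-\nabla^2u\,\nabla u.\tag{6}$$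
Moreover $|\nabla g|=|P_{1-t}\nabla h|\le P_{1-t}|\nabla h|\le c\,g$, so $|\nabla u|\le c$. Itô's formula for functions of $(t,\beta_t)$ built from $g$ and $u$ applies on $[0,T]$ for each $T<1$. All functions involved are continuous on $[0,1]\times\mathbb R^n$, so both sides are continuous in $T$ up to $T=1$, and the formula holds on $[0,1]$.

**Step 2: $0\le I+(1-t)\nabla^2u\le I$.** This two-sided bound is the place where log-concavity is used. For $0\le t<1$ put $\tau=1-t$. Then
$$g(t,y)=(2\pi\tau)^{-n/2}\int h(z)\,e^{-|y-z|^2/2\tau}\,dz.$$
The integrand is log-concave in $(y,z)$, since $\log h(z)$ and $-|y-z|^2$ are concave in $(y,z)$. By Prékopa's theorem $g(t,\cdot)$ is log-concave, that is, $\nabla^2u\le0$. For $t=1$ this is the hypothesis on $h$. For the other bound, expand the square: up to an additive constant depending only on $\tau$,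
$$u(t,y)=-\frac{|y|^2}{2\tau}+\log\int e^{\langle z,y\rangle/\tau}\,h(z)\,e^{-|z|^2/2\tau}\,dz.$$
The last term is finite because $h$ is bounded, and it is convex in $y$ by Hölder's inequality. Hence $\nabla^2u\ge-I/\tau$. So the symmetric matrices
$$\sigma(t,y)=I+(1-t)\nabla^2u(t,y)\quad\text{satisfy}\quad0\le\sigma\le I\ \text{ on }[0,1]\times\mathbb R^n,\tag{7}$$
with $\sigma(1,\cdot)=I$.

**Step 3: a measure under which $\beta_1$ has law $h\gamma_n$.** By the Markov property
$$Z_t:=g(t,\beta_t)=\mathbb E[h(\beta_1)\mid\mathcal F_t],$$
a bounded positive martingale with $Z_0=P_1h(0)=\int h\,d\gamma_n=1$. Put $v_t=\nabla u(t,\beta_t)$, so that $|v_t|\le c$. By Itô's formula (the drift vanishes because $\partial_tg=-\frac12\Delta g$),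
$$dZ_t=\nabla g(t,\beta_t)\cdot d\beta_t=Z_t\,v_t\cdot d\beta_t.$$
Let $dQ=Z_1\,d\mathbb P=h(\beta_1)\,d\mathbb P$. Under $Q$ the vector $\beta_1$ has law $h\gamma_n$, and by Girsanov's theorem $W_t=\beta_t-\int_0^tv_s\,ds$ is a $Q$-Brownian motion for $(\mathcal F_t)$.

**Step 4: $\beta_1=x+\int_0^1\sigma_t\,dW_t$.** We find a martingale from $x$ to $\beta_1$ and identify its volatility. By Itô's formula, (6), and $d\beta_t=dW_t+v_t\,dt$, with all derivatives of $u$ taken at $(t,\beta_t)$,
$$dv_t=\big(\partial_t\nabla u+\tfrac12\Delta\nabla u\big)dt+\nabla^2u\,d\beta_t=-\nabla^2u\,v_t\,dt+\nabla^2u\,(dW_t+v_t\,dt)=\nabla^2u\,dW_t.$$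
Consider $M_t=\beta_t+(1-t)v_t$. Then
$$dM_t=dW_t+v_t\,dt-v_t\,dt+(1-t)\,\nabla^2u\,dW_t=\sigma_t\,dW_t,\qquad\sigma_t=\sigma(t,\beta_t).$$
Since $M_0=v_0=\nabla u(0,0)$ is deterministic and $M_1=\beta_1$,
$$\beta_1=v_0+\int_0^1\sigma_t\,dW_t.$$
The integrand is bounded by (7), so the stochastic integral has $Q$-mean zero, and $v_0=\mathbb E_Q\beta_1=\int y\,h\,d\gamma_n=x$.

**Step 5: two opposite top-ups.** We now produce $W^\pm$. Pass to a product space with measure $Q\otimes Q'$ carrying an $n$-dimensional Brownian motion $W'$ independent of $\beta$, with the (augmented) filtration generated by $(\mathcal F_t)$ and $W'$. In it $(W,W')$ is a $2n$-dimensional Brownian motion. By (7), $0\le\sigma_t^2\le I$, so $(I-\sigma_t^2)^{1/2}$ is well defined, bounded, adapted and continuous in $t$. Put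
$$N_t^\pm=\int_0^t\sigma_s\,dW_s\pm\int_0^t(I-\sigma_s^2)^{1/2}\,dW_s'.$$
These are continuous martingales. Since $W$ and $W'$ have zero mutual bracket and the integrands are symmetric matrices,
$$\langle N^\pm\rangle_t=\int_0^t\big(\sigma_s^2+(I-\sigma_s^2)\big)\,ds=tI.$$
By Lévy's characterization each of $N^+$ and $N^-$ is a Brownian motion. Set $Y=\beta_1$ and $W^\pm=N_1^\pm\sim\gamma_n$. Then $\frac12(W^++W^-)=\int_0^1\sigma_s\,dW_s=Y-x$, which is (1). $\square$

## 7. Large convex sets in $A+\frac12A-\frac12A$: proof of Theorem 2

**Step 1: reduction to $\gamma_n$.** This removes degeneracy and the mean. Write a $\gamma$-distributed vector as $a+Rg$ with $R:\mathbb R^n\to\mathbb R^d$ linear and injective and $g\sim\gamma_n$, where $n$ is the rank of the covariance.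

If $n=0$, then $\gamma=\delta_a$, and $a\in A$ because $\gamma(A)>0$. As $a=a+\frac12a-\frac12a$, the set $D=\{a\}$ works.

If $n\ge1$, let $A'=\{y:a+Ry\in A\}$. It is compact because $R$ is injective, and $\gamma_n(A')=\gamma(A)$. Suppose $D'\subset A'+\frac12A'-\frac12A'$ is closed and convex with $\gamma_n(D')\ge1-\delta$. Then $D=a+RD'$ is closed and convex with $\gamma(D)=\gamma_n(D')$. Moreover $D\subset A+\frac12A-\frac12A$, because the coefficients $1,\frac12,-\frac12$ sum to $1$:
$$a+R\big(y_1+\tfrac12y_2-\tfrac12y_3\big)=(a+Ry_1)+\tfrac12(a+Ry_2)-\tfrac12(a+Ry_3).$$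
So from now on $\gamma=\gamma_n$ with $n\ge1$, and $B=A+\frac12A-\frac12A$, which is compact.

**Step 2: finitely many points outside $B$.** We claim that for every finite non-empty $S=\{x_1,\dots,x_N\}\subset\mathbb R^n\setminus B$ the number $c=c(S)$ of Lemma 2 satisfies $c\le\delta$. This is where the three lemmas meet.

Suppose $c>\delta$; in particular $c>0$. Choose $\eta\in(0,1)$ with $m:=(1-\eta)c>\delta$. Then $\varepsilon/m<1-2\varepsilon$: for $\varepsilon>0$ this is the definition of $\delta$, and for $\varepsilon=0$ it reads $0<1$. That is,
$$\frac\varepsilon m+2\varepsilon<1.\tag{8}$$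
Take the weights $w_i$ from Lemma 2. Discard the points with $w_i=0$; since $\sum_iw_i=c>0$ not all are discarded, and (4) and the sum are unaffected. Lemma 3 gives $p_i$ and $w_i'$ with $\sum_iw_i'=m$, and $h_i=p_i/w_i'$ satisfies the hypotheses of Lemma 1 with barycenter $x_i$.

Choose a random index $I$ with $\mathbb P(I=i)=w_i'/m$ and, given $I=i$, let $(Y,W^+,W^-)$ have the joint law that Lemma 1 provides for $h_i$. With $\widetilde W=-W^-$, (2) reads
$$x_I=Y+\tfrac12\widetilde W-\tfrac12W^+.$$
Given $I$, each of $W^+$ and $\widetilde W$ has law $\gamma_n$, so each has law $\gamma_n$ unconditionally. The law of $Y$ has, with respect to $\gamma_n$, the density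
$$\sum_i\frac{w_i'}m\,h_i=\frac1m\sum_{i\ge1}p_i\le\frac1m,$$
since $\sum_{i\ge1}p_i=1-p_0<1$. Hence
$$\mathbb P(Y\notin A)\le\frac\varepsilon m,\qquad\mathbb P(W^+\notin A)\le\varepsilon,\qquad\mathbb P(\widetilde W\notin A)\le\varepsilon.$$
By (8), with positive probability all three vectors lie in $A$, and then $x_I\in A+\frac12A-\frac12A=B$. But $x_I\in S$ and $S\cap B=\emptyset$. This contradiction proves the claim.

**Step 3: all points outside $B$ at once.** We pass from finite sets to the whole complement by compactness of families of convex functions. Let $(s_j)_{j\ge1}$ be dense in the non-empty open set $\mathbb R^n\setminus B$. By Step 2, for each $k$ there is a convex $F_k\ge0$ with $F_k(s_j)\ge1$ for $j\le k$ and $\int F_k\,d\gamma_n\le\delta+\frac1k\le2$.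

*Local bounds.* Let $|x|\le r$. By convexity, $F_k(x)\le\frac12\big(F_k(x+z)+F_k(x-z)\big)$ for $|z|\le1$, so $F_k(x)$ is at most the mean of $F_k$ over the unit ball around $x$. The Gaussian density is bounded below on $\{|y|\le r+1\}$, so this mean is at most $c_r\int F_k\,d\gamma_n\le2c_r$ with $c_r$ depending only on $n$ and $r$.

*Local Lipschitz bounds.* Suppose $0\le F_k\le M$ on $\{|y|\le r+1\}$, and let $x\ne y$ with $|x|,|y|\le r$. Put $z=y+(y-x)/|y-x|$, so $|z|\le r+1$ and $y=(1-\lambda)x+\lambda z$ with $\lambda=|y-x|/(1+|y-x|)$. Convexity gives $F_k(y)-F_k(x)\le\lambda\,(F_k(z)-F_k(x))\le M|y-x|$, and $x,y$ may be exchanged.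

By Arzelà–Ascoli, applied on balls of growing radius with a diagonal choice, a subsequence converges locally uniformly to a convex function $F\ge0$. For each $j$ we have $F(s_j)\ge1$, so $F\ge1$ on $\mathbb R^n\setminus B$ by continuity. By Fatou's lemma $\int F\,d\gamma_n\le\delta$.

Hence $\{F<1\}$ is convex and contained in $B$, and Markov's inequality gives $\gamma_n(F\ge1)\le\delta$. Let $D$ be the closure of $\{F<1\}$. It is convex, contained in the closed set $B$, and $\gamma_n(D)\ge1-\delta$. $\square$

## 8. From finite-dimensional images to $X$: an ultrafilter limit of convex sets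

We prove Theorem 1. Theorem 2 will supply a convex set in each finite-dimensional image of $B$. These sets are chosen independently of each other, so their preimages need not be nested and intersecting them is useless. An ultrafilter lets us take a limit of them instead.

Recall that a *filter* on a set $\mathcal P$ is a non-empty family of non-empty subsets closed under finite intersections and supersets. An *ultrafilter* is a filter that contains, for each $U\subset\mathcal P$, either $U$ or its complement. For example, all sets containing a fixed point form an ultrafilter. Every family of subsets with the finite intersection property is contained in some ultrafilter.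

For a finite non-empty $\Phi\subset X^*$ let $T_\Phi:X\to\mathbb R^\Phi$, $T_\Phi x=(\varphi(x))_{\varphi\in\Phi}$, which is continuous and linear. The image measure $\gamma_\Phi=\gamma\circ T_\Phi^{-1}$ is Gaussian on $\mathbb R^\Phi$, since each linear functional of it has the law of some element of $X^*$ under $\gamma$. If $\Phi_0\subset\Phi$, then $T_{\Phi_0}$ is $T_\Phi$ followed by a coordinate projection.

**Lemma 4.** (a) If $M,M'\subset X$ are disjoint compact sets, there is $\Phi$ with $T_\Phi M\cap T_\Phi M'=\emptyset$. (b) For compact $M\subset X$, the closed sets $T_\Phi^{-1}T_\Phi M$ decrease as $\Phi$ increases, and $\gamma(M)=\inf_\Phi\gamma(T_\Phi^{-1}T_\Phi M)$.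

**Proof.** (a) If $M\times M'=\emptyset$ any $\Phi$ works. Otherwise, for each $(x,x')\in M\times M'$ some $\varphi\in X^*$ has $\varphi(x)\ne\varphi(x')$, because $X^*$ separates the points of $X$. The set of pairs $(y,y')$ with $\varphi(y)\neq\varphi(y')$ is an open neighborhood of $(x,x')$. Finitely many of these cover the compact set $M\times M'$, and $\Phi$ is the set of the corresponding functionals.

(b) The set $T_\Phi M$ is compact, so $T_\Phi^{-1}T_\Phi M$ is closed, and it contains $M$; thus $\gamma(M)\le\inf_\Phi\gamma(T_\Phi^{-1}T_\Phi M)$. If $\Phi_0\subset\Phi$ and $T_\Phi x=T_\Phi y$ with $y\in M$, then $T_{\Phi_0}x=T_{\Phi_0}y$; this is the monotonicity. Given a compact $M'\subset X\setminus M$, choose $\Phi$ by (a). Then $M'\cap T_\Phi^{-1}T_\Phi M=\emptyset$, so $\gamma(T_\Phi^{-1}T_\Phi M)\le1-\gamma(M')$. As $\gamma$ is Radon, the supremum of $\gamma(M')$ over such $M'$ is $1-\gamma(M)$, which gives the other inequality. $\square$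

**Proof of Theorem 1.** Let $K$ be as in the theorem and $B=K+\frac12K-\frac12K$, compact as a continuous image of $K^3$.

**Step 1: a compact set $C_\Phi\subset B$ for each $\Phi$.** This brings in Theorem 2. The set $T_\Phi K$ is compact and $\gamma_\Phi(T_\Phi K)=\gamma(T_\Phi^{-1}T_\Phi K)\ge\gamma(K)\ge1-\varepsilon$. By Theorem 2 there is a closed convex set
$$D_\Phi\subset T_\Phi K+\tfrac12T_\Phi K-\tfrac12T_\Phi K=T_\Phi B,\qquad\gamma_\Phi(D_\Phi)\ge1-\delta.$$
Put $C_\Phi=B\cap T_\Phi^{-1}D_\Phi$, which is compact (not convex in general). Since $T_\Phi^{-1}D_\Phi\setminus B\subset T_\Phi^{-1}T_\Phi B\setminus B$,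
$$\gamma(C_\Phi)\ge1-\delta-\big(\gamma(T_\Phi^{-1}T_\Phi B)-\gamma(B)\big).\tag{9}$$

**Step 2: the limit set.** Let $\mathcal P$ be the set of finite non-empty subsets of $X^*$. The sets $\{\Phi\in\mathcal P:\Phi\supset\Phi_0\}$, $\Phi_0\in\mathcal P$, have the finite intersection property. Let $\mathcal U$ be an ultrafilter on $\mathcal P$ containing all of them, and define
$$C_0=\bigcap_{U\in\mathcal U}E_U,\qquad E_U=\overline{\bigcup_{\Phi\in U}C_\Phi}\subset B.$$

**Step 3: $\gamma(C_0)\ge1-\delta$.** The measure must survive the limit. Let $\theta>0$. By (9) and Lemma 4(b) for $M=B$, there is $\Phi_1$ with $\gamma(C_\Phi)\ge1-\delta-\theta$ for all $\Phi\supset\Phi_1$. Each $U\in\mathcal U$ meets $\{\Phi:\Phi\supset\Phi_1\}\in\mathcal U$, so $\gamma(E_U)\ge1-\delta-\theta$.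

Now let $O\supset C_0$ be open. The set $B\setminus O$ is compact, and the closed sets $E_U$ have no common point in it, so finitely many of them, say $E_{U_1},\dots,E_{U_k}$, have no common point in it. With $U=U_1\cap\dots\cap U_k\in\mathcal U$ we have $E_U\subset E_{U_1}\cap\dots\cap E_{U_k}$, hence $E_U\subset O$ and $\gamma(O)\ge1-\delta-\theta$.

Finally, $\gamma(C_0)=\inf\{\gamma(O):O\supset C_0\text{ open}\}$: apply the Radon property to $X\setminus C_0$ and take complements of its compact subsets. So $\gamma(C_0)\ge1-\delta-\theta$, and $\theta\to0$ gives the claim.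

**Step 4: neighborhoods of points of $C_0$.** To move points of $C_0$ into a common $C_\Phi$ we need the following: if $x\in C_0$ and $O$ is an open neighborhood of $x$, then $\{\Phi:C_\Phi\cap O\ne\emptyset\}\in\mathcal U$. Otherwise its complement $U$ belongs to $\mathcal U$, and $O\cap\bigcup_{\Phi\in U}C_\Phi=\emptyset$. This contradicts $x\in E_U$.

**Step 5: $\operatorname{conv}C_0\subset B$.** Here the convexity of the $D_\Phi$ passes to the limit. Let $z=\sum_{j\le k}\lambda_jx_j$ be a convex combination of points $x_j\in C_0$, and suppose $z\notin B$. By Lemma 4(a) choose $\Phi_0$ with $T_{\Phi_0}z\notin T_{\Phi_0}B$, and let $r>0$ be the distance from $T_{\Phi_0}z$ to the compact set $T_{\Phi_0}B$. Put $O=\{y\in X:|T_{\Phi_0}y|<r\}$, an open convex neighborhood of $0$.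

By Step 4 the sets $\{\Phi:C_\Phi\cap(x_j+O)\ne\emptyset\}$, $j\le k$, belong to $\mathcal U$, and so does $\{\Phi:\Phi\supset\Phi_0\}$. So these $k+1$ sets have a common element $\Phi$. Thus $\Phi\supset\Phi_0$, and there are $x_j'\in C_\Phi\cap(x_j+O)$ for all $j$. Put $z'=\sum_j\lambda_jx_j'$. On the one hand $z'-z=\sum_j\lambda_j(x_j'-x_j)\in O$ by convexity of $O$, that is, $|T_{\Phi_0}z'-T_{\Phi_0}z|<r$. On the other hand $T_\Phi x_j'\in D_\Phi$, so by convexity of $D_\Phi$
$$T_\Phi z'=\sum_j\lambda_jT_\Phi x_j'\in D_\Phi\subset T_\Phi B.$$
So $T_\Phi z'=T_\Phi b$ for some $b\in B$, and since $\Phi_0\subset\Phi$, $T_{\Phi_0}z'=T_{\Phi_0}b\in T_{\Phi_0}B$. Then $|T_{\Phi_0}z'-T_{\Phi_0}z|\ge r$, a contradiction.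

**Step 6: the compact convex set.** It remains to close up. Let $C=\overline{\operatorname{conv}}\,C_0$. By Step 5 and since $B$ is closed, $C\subset B$. So $C$ is a closed subset of a compact set, hence compact, and it is convex. By Step 3,
$$\gamma(C)\ge\gamma(C_0)\ge1-\delta=1-\frac\varepsilon{1-2\varepsilon}.\qquad\blacksquare$$

Completeness of $X$ was never used: the closed convex hull in Step 6 is taken of $C_0$, not of $K$, and it is compact because it is trapped in $B$. Local convexity entered only through Lemma 4(a), in the form that $X^*$ separates the points of $X$.
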